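# Infinitely determined mapgerms and analytic germs: the dimensions in which divergence can be removed

## 1. The germ $(t,tx,ty)$ with $t=x^2+(y+\theta(x))^2$

Let $\theta$ be a $C^\infty$ germ on $(\mathbb R,0)$ whose Taylor series at $0$ is
$$\sum_{k\ge 2}k!\,x^k .$$
Such a germ exists by Borel's theorem: every formal power series is the Taylor series of some smooth germ. The series has radius of convergence $0$. Put
$$t(x,y)=x^2+(y+\theta(x))^2,\qquad F=(t,\;tx,\;ty):(\mathbb R^2,0)\to(\mathbb R^3,0).$$

Here is what $F$ is for. Its Taylor series determines it up to changes of coordinates in source and target, and yet no changes of coordinates turn it into a real-analytic germ. The reason fits in one sentence: $F$ records the function $t$, and through the quotients of its components it also records the coordinates $x,y$ modulo $t$; the two records together force $\theta$ to stay.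

The question that $F$ answers is the following. If a smooth mapgerm is determined, up to coordinate changes, by its Taylor series, can coordinates be chosen in which it is analytic? The problem is taken from "Mapgerms Infinitely Determined With Respect To Right-Left Equivalence". The answer is no in general, and we shall prove exactly when it is yes.

**Theorem 1.1.** Let $n,p\ge1$. The statement "every infinitely determined $f\in m_n^p$ is equivalent to an analytic germ" holds if and only if $n=1$ or $(n,p)\in\{(2,1),(2,2)\}$. In the negative cases there is a counterexample that is not even formally right-left equivalent to an analytic germ. If $n=1$ or $(n,p)=(2,1)$, every infinitely determined germ is equivalent to a polynomial germ.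

Section 5 treats $n\ge2$, $p\ge n+1$; this includes $F$ and already settles the question. Section 6 treats $n\ge3$, $p\le n$. Sections 7 and 8 treat $n=1$ and $(2,1)$, and Sections 9 to 14 treat $(2,2)$.

## 2. Determinacy, and its translation into formal power series

**Definitions.** $E_n$ is the space of germs at $0\in\mathbb R^n$ of $C^\infty$ real functions, $m_n$ its maximal ideal (germs vanishing at $0$), and $m_n^p$ the set of $p$-tuples of elements of $m_n$, that is, of smooth mapgerms $(\mathbb R^n,0)\to(\mathbb R^p,0)$. Germs $f,g\in m_n^p$ are *equivalent* if $f=l\circ g\circ r$ with germs of $C^\infty$ diffeomorphisms $l$ of $(\mathbb R^p,0)$ and $r$ of $(\mathbb R^n,0)$ fixing $0$. We write $\hat f$ for the Taylor series of $f$ at $0$, and call $f$ *flat* if $\hat f=0$. The germ $f$ is *infinitely determined* if every germ in $m_n^p$ with Taylor series $\hat f$ is equivalent to $f$; in other words, if $f+h$ is equivalent to $f$ for every flat $h$. A *formal diffeomorphism* is a tuple of formal power series without constant term and with invertible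 linear part. Two tuples of series are *formally equivalent* if one is $\hat l\circ(\text{other})\circ\hat r$ with formal diffeomorphisms $\hat l,\hat r$.

**Example 2.1 ($n=p=1$).** If $\hat f\ne0$, write $f(x)=x^mu(x)$ with $u$ smooth, $u(0)\neq0$. Then $f=\pm\big(x|u|^{1/m}\big)^m$, so $f=\pm x^m\circ r$ with $r(x)=x|u(x)|^{1/m}$. A germ with the same Taylor series has the same $m$ and the same sign, hence is equivalent to $f$. So $f$ is infinitely determined, and it is equivalent to a polynomial.

**Example 2.2 (a germ that is not infinitely determined).** Let $f(x,y)=x^2\in m_2$ and let $h=e^{-1/(x^2+y^2)}$, $h(0)=0$. An equivalence carries zero sets to zero sets. The zero set of $f$ is a line, that of $f+h$ is the origin. So $f$ is not infinitely determined.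

**Lemma 2.3.** Let $f\in m_n^p$ be infinitely determined. Then (a) $\hat f\ne0$; (b) if $\hat f$ is formally equivalent to the Taylor series of an analytic germ $g$, then $f$ is equivalent to $g$.

*Proof.* (a) If $\hat f=0$, then $0$ and $(e^{-1/|x|^2},0,\dots,0)$ both have the Taylor series of $f$, so both are equivalent to $f$ and hence to each other. But $l\circ0\circ r=0$.

(b) Let $\hat f=\hat l\circ\hat g\circ\hat r$. By Borel's theorem $\hat l,\hat r$ are Taylor series of smooth germs $l,r$, which are diffeomorphism germs by the inverse function theorem. Then $l\circ g\circ r$ has Taylor series $\hat f$, so $f$ is equivalent to $l\circ g\circ r$, hence to $g$. $\square$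

Conversely, a smooth equivalence induces a formal one. So for infinitely determined $f$, the question is whether $\hat f$ is formally equivalent to a convergent series. Infinite determinacy itself remains an analytic matter; for $p\le n$ we shall use the following criterion.

**Lemma 2.4.** Let $f\in m_n^p$, and suppose $\det(df\,df^T)\ge c|x|^L$ near $0$ for some $c>0$ and some $L$. Then $f$ is infinitely determined.

*Proof.* Let $h$ be flat, $f_s=f+sh$ for $s$ in a bounded open interval containing $[0,1]$, and $D=df_s$. The purpose is to find a time-dependent vector field whose flow absorbs $h$. The difference $\det(DD^T)-\det(df\,df^T)$ is a polynomial in $s$ with flat coefficients, so $\det(DD^T)\ge\frac c2|x|^L$ near $0$. Put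
$$\xi_s=-D^T(DD^T)^{-1}h\quad(x\ne0),\qquad \xi_s(0)=0 .$$
All partial derivatives of $(DD^T)^{-1}=\operatorname{adj}(DD^T)/\det(DD^T)$ are bounded by negative powers of $|x|$, while every derivative of $h$ is $O(|x|^k)$ for every $k$. So every derivative of $\xi$ tends to $0$ as $x\to0$, uniformly in $s$, and $\xi$ is smooth in $(x,s)$ and flat at $x=0$. Its flow $\dot r_s=\xi_s(r_s)$, $r_0=\mathrm{id}$, fixes $0$, so it is defined for $s\in[0,1]$ on a neighborhood of $0$. Since $df_s\,\xi_s=-h$,
$$\tfrac{d}{ds}(f_s\circ r_s)=(h+df_s\,\xi_s)\circ r_s=0 .$$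
Hence $(f+h)\circ r_1=f$. $\square$

For instance $f=x^2+y^2$ has $df\,df^T=4(x^2+y^2)$, so it is infinitely determined.

## 3. Shearing $\theta$ out of $t$ moves it into the third component

A sensible first attempt on $F$ is to simplify $t$. The shear $r(x,y)=(x,y-\theta(x))$ gives $t\circ r=x^2+y^2=:s$. The divergence has left the first component, but
$$F\circ r=\big(s,\;sx,\;s(y-\theta(x))\big).$$
Now try to remove $\theta$ by a target change $(a,b,c)\mapsto(a,b,c+\lambda(a,b,c))$, that is, to find a formal $\lambda$ without constant term such that $\lambda(F\circ r)=s\,\theta(x)$. All components of $F\circ r$ lie in the ideal $(s)$, so every term of $\lambda$ of degree $\ge2$ contributes an element of $(s^2)$. Writing $c_0,c_1,c_2\in\mathbb R$ for the linear coefficients of $\lambda$ and dividing by $s$, we would need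
$$\theta(x)\equiv c_0+c_1x+c_2\,(y-\theta(x))\pmod s .$$
Substitute $y=ix$, where $s=0$: $(1+c_2)\theta(x)=c_0+(c_1+ic_2)x$. The coefficient of $x^2$ gives $c_2=-1$, and then the coefficient of $x$ gives $c_1=i$, which is not real. So the attempt fails.

The point where it stops is also the hint. Up to a linear map, target changes act on $F$ only modulo $(t^2)$, so they act on the quotients of components only modulo $(t)$. These quotients are the coordinates $x,y$. An equivalence must therefore respect the coordinates modulo $t$, and a coordinate change that is the identity modulo $t$ cannot move the zero divisor of $t$.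

## 4. Convergent series inside formal series

Let $\mathbb R\{x\}\subset\mathbb R[[x]]$ be the rings of convergent and of formal power series in $x=(x_1,\dots,x_n)$. Both are Noetherian local unique factorization domains, and $\mathbb R[[x]]$ is the completion of $\mathbb R\{x\}$, hence faithfully flat over it. In a power series ring, $m$ is the maximal ideal and $\operatorname{ord}$ the $m$-adic order; it is a valuation, so $\operatorname{ord}(ab)=\operatorname{ord}a+\operatorname{ord}b$. We write $a\sim b$ if $a$ and $b$ differ by a unit factor. Composition with a formal diffeomorphism is a ring automorphism of the formal ring, so it respects divisibility, greatest common divisors and orders. In formal computations a smooth germ is identified with its Taylor series. We use four facts.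

**(FF)** If $a,b_1,\dots,b_k\in\mathbb R\{x\}$ and $a\in(b_1,\dots,b_k)\mathbb R[[x]]$, then $a\in(b_1,\dots,b_k)\mathbb R\{x\}$. This is the contraction property of ideals under a faithfully flat extension.

**(C)** If $a,b$ are coprime in $\mathbb R\{x\}$, they are coprime in $\mathbb R[[x]]$. If one is a unit this is clear. Otherwise both are nonzero, and multiplication by $b$ is injective on $\mathbb R\{x\}/(a)$, because $a\mid bw$ implies $a\mid w$. By flatness it is injective on $\mathbb R[[x]]/(a)$. Suppose $a=\pi a'$, $b=\pi b'$ with $\pi$ a nonunit of $\mathbb R[[x]]$. Then $ba'=ab'\in(a)$, so $a'=ac$, so $a=\pi ca$ and $\pi c=1$, a contradiction.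

**(O)** Over $\mathbb R$ or $\mathbb C$: if $1\le\operatorname{ord}q<\infty$, some $\partial_iq$ is nonzero of order $\operatorname{ord}q-1$, because a nonconstant form has a nonzero partial derivative. In particular $q\nmid\partial_iq$.

**(D)** If $\rho=\mathrm{id}+\eta$ with all $\eta_i$ in an ideal $\mathfrak a\subset m$ of the formal ring, then $w\circ\rho\equiv w\bmod\mathfrak a$ for every series $w$, because $w(x+\eta)-w(x)\in(\eta_1,\dots,\eta_n)$.

## 5. Counterexamples for $n\ge2$, $p\ge n+1$

Let
$$t=x_1^2+\dots+x_{n-1}^2+(x_n+\theta(x_1))^2,\qquad F=(t,\,tx_1,\dots,tx_n,\,0,\dots,0)\in m_n^p .$$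
Since $\theta(x_1)=O(x_1^2)$, we have $t=|x|^2+O(|x|^3)$, so $t\ge c|x|^2$ near $0$ for some $c>0$.

**Proposition 5.1.** $F$ is infinitely determined, and it is not formally equivalent to an analytic germ.

**Step 1: infinite determinacy.** Given a flat $h$, we construct a target diffeomorphism $l$ with $l\circ F=F+h$; the point $x$ can be recovered from $F(x)$ by division. Let $(T,V,W)\in\mathbb R\times\mathbb R^n\times\mathbb R^{p-n-1}$ be target coordinates. Choose a smooth $\chi:\mathbb R\to[0,1]$ with $\chi(s)=1$ for $s\le1/c$ and $\chi(s)=0$ for $s\ge2/c$. Near $0$ put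
$$\varphi(T,V)=\chi\big(|V|^2/T^3\big)\,h(V/T)\quad(T>0),\qquad\varphi=0\quad(T\le0),$$
with the understanding that $\varphi=0$ where the factor $\chi$ vanishes. On the support in $T>0$ we have $|V|^2\le2T^3/c$, so $|V/T|\le(2T/c)^{1/2}$; for small $T$ this lies in the domain of $h$. By the chain rule any partial derivative of $\varphi$ is a finite sum of terms, each a bounded function times $T^{-N}(\partial^\alpha h)(V/T)$ for some $N$. Since $h$ is flat, $|\partial^\alpha h(\xi)|\le C_k|\xi|^{2k}$ for every $k$, so on the support each term is $O(T^{k-N})$ for every $k$. Thus all derivatives of $\varphi$ tend to $0$ uniformly as $T\to0^+$, and $\varphi$ is $C^\infty$ and flat along $T=0$.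

For small $x\ne0$, the point $F(x)$ has $T=t>0$, $V/T=x$ and $|V|^2=t^2|x|^2\le t^3/c$. Hence $\varphi(F(x))=h(x)$, and this also holds at $x=0$. So $l=\mathrm{id}+\varphi$ (with $\varphi$ taking values in $\mathbb R^p$) has $dl(0)=\mathrm{id}$, fixes $0$, and $l\circ F=F+h$.

**Step 2: reading off the coordinates modulo $t$.** Suppose $F=l\circ g\circ r$ with $g$ analytic and $l,r$ formal diffeomorphisms. Put $A=\mathbb R[[x]]$. Replacing $g$ by $dl(0)\circ g$ and $l$ by $l\circ dl(0)^{-1}$, we may assume $dl(0)=\mathrm{id}$. Number the components $0,\dots,p-1$ and let $G=g\circ r=l^{-1}(F)$. Since $l^{-1}=\mathrm{id}+(\text{terms of order}\ge2)$ and all $F_j\in(t)$, we have $G\equiv F\bmod(t^2)$: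
$$G_0=t(1+ta),\qquad G_i=t(x_i+tb_i)\quad(1\le i\le n),\qquad a,b_i\in A .$$
As $1+ta$ is a unit, $G_0\mid G_i$. Composing with $r^{-1}$, $g_0\mid g_i$ in $A$, hence in $\mathbb R\{x\}$ by (FF). Let $h_i=g_i/g_0\in\mathbb R\{x\}$ and $H=(h_1,\dots,h_n)$. Then
$$h_i\circ r=\frac{x_i+tb_i}{1+ta}\equiv x_i\pmod{(t)} .$$
Since $t\in m^2$, the map $\rho:=H\circ r$ satisfies $\rho(0)=0$, has linear part $\mathrm{id}$, and $\rho\equiv\mathrm{id}\bmod(t)$. So $H=\rho\circ r^{-1}$ has invertible linear part; it is an analytic diffeomorphism germ.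

**Step 3: the divisor of $t$ becomes convergent.** In the analytic coordinates $H$ we compare $g_0$ with $t$. Put $\tilde g=g_0\circ H^{-1}\in\mathbb R\{x\}$. Then $\tilde g\circ\rho=g_0\circ r=G_0\sim t$. By (D), $\tilde g\equiv\tilde g\circ\rho\equiv0\bmod(t)$, say $\tilde g=vt$. As $\operatorname{ord}\tilde g=\operatorname{ord}(\tilde g\circ\rho)=2=\operatorname{ord}t$, $v$ is a unit. Now
$$t=x_n^2+2\theta(x_1)x_n+\Big(\theta(x_1)^2+\sum_{i<n}x_i^2\Big)$$
is a Weierstrass polynomial in $x_n$, and $\tilde g=vt$. The convergent series $\tilde g$ also equals a unit times a convergent Weierstrass polynomial. By uniqueness in the formal Weierstrass preparation theorem the two polynomials coincide. So $2\theta(x_1)$ converges, a contradiction. $\blacksquare$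

With $n=2$, $p=3$ this is the germ of Section 1, and the answer to the question is no.

## 6. Cross-ratios in a pencil of quadrics: $n\ge3$, $1\le p\le n$

With $p\le n$ there are not enough components to write down $t$ together with all coordinates. We record the coordinates differently. Consider hypersurfaces $q_1+aq_2=0$ through the common locus $q_1=q_2=0$. Four of them, with parameters $a=0,\infty,1$ and $a_j$, have cross-ratio $a_j$ along that locus. So the coordinates, and $\theta$, can be stored as cross-ratios modulo $(q_1,q_2)$. The hypersurfaces themselves can be stored in one function, a product in which each factor has its own multiplicity as a name tag. For $n=2$ this cannot work: there $(x_1^2+x_2^2,\,x_1^2+2x_2^2)=(x_1^2,x_2^2)$, and $\theta(x_1)\equiv0$ modulo this ideal.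

Let $q_1=\sum_ix_i^2$, $q_2=\sum_ii\,x_i^2$, $a_j=1+j+x_j$ for $1\le j\le n$, $a_{n+1}=n+2+\theta(x_1)$, and
$$p_1=q_1,\quad p_2=q_2,\quad p_3=q_1+q_2,\quad p_{3+j}=q_1+a_jq_2\ (1\le j\le n+1),\qquad t=\prod_{k=1}^{n+4}p_k^{\,k}.$$
Let $f=t$ if $p=1$, and $f=(tx_1,\dots,tx_p)$ if $2\le p\le n$.

**Proposition 6.1.** For $n\ge3$ and $1\le p\le n$, $f$ is infinitely determined, and it is not formally equivalent to an analytic germ.

**Step 1: infinite determinacy.** We verify the hypothesis of Lemma 2.4. Let $N=\operatorname{ord}t$. The leading form $t_N$ is a product of positive definite quadratic forms. So near $0$, for some $c>0$,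
$$t\ge c|x|^N,\qquad x\cdot\nabla t=Nt_N+O(|x|^{N+1})\ge c|x|^N,$$
the second by Euler's identity. If $p=1$, then $|\nabla t|\ge (x\cdot\nabla t)/|x|\ge c|x|^{N-1}$, which is what we need. If $p\ge2$, the matrix with rows $d(tx_j)$, $1\le j\le n$, is $B=tI+x(\nabla t)^T$, and
$$\det B=t^{n-1}(t+x\cdot\nabla t)\ge c'|x|^{nN}.$$
Expand $\det B$ by Laplace along its first $p$ rows, which form $df$. The complementary minors are bounded, so by Cauchy–Schwarz the sum of the squares of the $p$-minors of $df$ is at least $c''|x|^{2nN}$. By Cauchy–Binet this sum is $\det(df\,df^T)$.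

**Step 2: a convergent series with the divisor of $t$.** Suppose $f=l\circ g\circ r$ with $g$ analytic and $l,r$ formal diffeomorphisms; put $A=\mathbb R[[x]]$. We find $\tau\in\mathbb R\{x\}$ with $\tau\circ r\sim t$. If $p=1$, take $\tau=g$, because $l(s)=s\cdot(\text{unit})$. Let $p\ge2$. The components of $f=l(g\circ r)$ lie in the ideal generated by those of $g\circ r$, and conversely via $l^{-1}$; so both tuples generate $t\cdot(x_1,\dots,x_p)A$. Let $\tau$ be the gcd of the $g_i$ in $\mathbb R\{x\}$ and $g_i=\tau h_i$; we may suppose $h_1\ne0$. For each of the finitely many irreducible factors $\pi$ of $h_1$, the set of $c\in\mathbb R^p$ with $\pi\mid\sum c_ih_i$ is a linear subspace, and it is proper, since $\pi$ does not divide all $h_i$. Finitely many proper subspaces do not cover $\mathbb R^p$, so some $\sum c_ih_i$ is coprime to $h_1$ in $\mathbb R\{x\}$, hence in $A$ by (C). So the gcd of the $h_i$ in $A$ is $1$, that of the $g_i$ in $A$ is $\tau$, and that of the $g_i\circ r$ is $\tau\circ r$. A gcd depends only on the ideal generated, so it is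 also the gcd of $tx_1,\dots,tx_p$, which is $t$ because $p\ge2$.

**Step 3: separating the factors.** We show that for each $k$ there is $T_k\in\mathbb R\{x\}$ with
$$T_k\circ r=e_kp_k,\qquad e_k\in A\ \text{a unit}.\tag{6.1}$$
First, $p_k$ is irreducible in $A$: it has order $2$, so a factorization into nonunits would make its leading form a product of two real linear forms, whereas a definite form vanishes only at $0$. Second, the $p_k$ are pairwise nonassociate, since their leading forms $q_1$, $q_2$, $q_1+q_2$, $q_1+(1+j)q_2$ are pairwise nonproportional.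

Let $\tau\sim\prod\tau_i^{m_i}$ be the factorization into pairwise nonassociate irreducibles in $\mathbb R\{x\}$. By (C) the $\tau_i$ are pairwise coprime in $A$. Each $\tau_i$ is squarefree in $A$: by (O) some $\partial_j\tau_i$ is not divisible by the irreducible $\tau_i$, so it is coprime to $\tau_i$ in $\mathbb R\{x\}$, hence in $A$ by (C); but $\pi^2\mid\tau_i$ would give $\pi\mid\partial_j\tau_i$. Now compare factorizations in
$$\prod(\tau_i\circ r)^{m_i}\sim\prod p_k^{\,k}.$$
Each $p_k$ divides exactly one $\tau_i\circ r$, exactly once, and then its exponent is $m_i=k$. Conversely every irreducible factor of $\tau_i\circ r$ is some $p_k$ with $k=m_i$. So $T_k:=\prod_{m_i=k}\tau_i$ satisfies (6.1).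

**Step 4: cross-ratios are convergent.** Let $I=(q_1,q_2)A\subset m^2$. If $aq_1+bq_2=a'q_1+b'q_2$, then $(a-a')q_1=(b'-b)q_2$. As $q_1,q_2$ are coprime, $q_2\mid a-a'$ and $q_1\mid b'-b$; so the coefficients in $aq_1+bq_2$ are determined modulo $I$. By (6.1), each $T_3\circ r$ and $T_{3+j}\circ r$ lies in the ideal generated by $T_1\circ r\sim q_1$ and $T_2\circ r\sim q_2$. Composing with $r^{-1}$ and using (FF), there are convergent $\alpha,\beta,\alpha_j,\beta_j$ with
$$T_3=\alpha T_1+\beta T_2,\qquad T_{3+j}=\alpha_jT_1+\beta_jT_2\quad(1\le j\le n+1).$$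
Compose with $r$, insert (6.1), and compare the coefficients of $q_1,q_2$ modulo $I$:
$$(\alpha\circ r)e_1\equiv e_3\equiv(\beta\circ r)e_2,\qquad(\alpha_j\circ r)e_1\equiv e_{3+j},\qquad(\beta_j\circ r)e_2\equiv e_{3+j}a_j .$$
The $e$'s and $a_j$ are units, so $\alpha,\beta,\alpha_j,\beta_j$ are units, and the unknown factors $e$ cancel:
$$\frac{\beta_j\alpha}{\alpha_j\beta}\circ r\equiv\frac{(e_{3+j}a_j/e_2)(e_3/e_1)}{(e_{3+j}/e_1)(e_3/e_2)}=a_j\pmod I.$$
So $\lambda_j:=\dfrac{\beta_j\alpha}{\alpha_j\beta}-(1+j)\in\mathbb R\{x\}$ satisfies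
$$\lambda_j\circ r\equiv x_j\ (1\le j\le n),\qquad\lambda_{n+1}\circ r\equiv\theta(x_1)\pmod I .$$

**Step 5: the contradiction on a complex line.** We transport $\lambda_{n+1}$ into the coordinates $\lambda_1,\dots,\lambda_n$. Since $I\subset m^2$, the map $\rho=\Lambda\circ r$ with $\Lambda=(\lambda_1,\dots,\lambda_n)$ fixes $0$ and has linear part $\mathrm{id}$; so $\Lambda$ is an analytic diffeomorphism germ, and $\rho\equiv\mathrm{id}\bmod I$. Let $\mu=\lambda_{n+1}\circ\Lambda^{-1}\in\mathbb R\{x\}$. By (D),
$$\mu\equiv\mu\circ\rho=\lambda_{n+1}\circ r\equiv\theta(x_1)\pmod I.$$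
Substitute $x=\sigma\xi$ with $\xi=(1,i\sqrt2,1,0,\dots,0)\in\mathbb C^n$; this is where $n\ge3$ is used. We have $q_1(\xi)=1-2+1=0$ and $q_2(\xi)=1-4+3=0$, so all elements of $I$ become $0$ and $\theta(\sigma)=\mu(\sigma\xi)$. The right side converges and the left side does not. $\blacksquare$

Sections 5 and 6 give the negative half of Theorem 1.1.

## 7. Curves: $n=1$

Here truncation works, once the series is written in the right parameter. For instance, for $F=(\tau^2,\tau^3)$ the ring of series in $\tau^2,\tau^3$ contains $\tau^2\mathbb R[[\tau]]$. So everything in $F_1^2\,\tau^2\mathbb R[[\tau]]=\tau^6\mathbb R[[\tau]]$ is a series of order $\ge2$ evaluated at $F$, and terms of degree $\ge6$ can be added to or removed from $F$ by a target change. For $(t^4,t^6)$ one first passes to $\tau=t^2$.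

**Proposition 7.1.** Every $f\in(t\mathbb R[[t]])^p$ with $f\neq0$ is formally equivalent to a polynomial germ.

**Step 1: normalizing the parameter.** The purpose is to make one component a monomial and to remove a common exponent. After permuting components $f_1\ne0$, say $f_1=at^m(1+\cdots)$ with $a\neq0$. With the new parameter $t|a|^{1/m}(1+\cdots)^{1/m}$ we get $f_1=\pm t^m$. Let $d$ be the gcd of $m$ and all exponents occurring in $f$, so $f=F(t^d)$. Then $F_1=\pm\tau^{m'}$ with $m'=m/d$, and the exponents occurring in $F$, including $m'$, have gcd $1$.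

**Step 2: the field generated by $F$ is everything.** Let $S=F^*\mathbb R[[y]]\subset\mathbb R[[\tau]]$ be the ring of all series in $F$, and $L=\operatorname{Frac}S\subset\mathbb R((\tau))$. Since $F_1=\pm\tau^{m'}$, $S\supset\mathbb R[[\tau^{m'}]]$ and $L\supset\mathbb R((\tau^{m'}))$. So $L+iL=L(i)$ is a field between $\mathbb C((\tau^{m'}))$ and $\mathbb C((\tau))$. The latter extension is Galois with cyclic group $\{\tau\mapsto\zeta\tau:\zeta^{m'}=1\}$; the subgroup of order $e\mid m'$ has fixed field $\mathbb C((\tau^e))$. So $L+iL=\mathbb C((\tau^e))$ for some $e\mid m'$. It contains all $F_j$, so $e$ divides every exponent occurring in $F$, and $e=1$. Thus $\tau=a+ib$ with $a,b\in L\subset\mathbb R((\tau))$; comparing real parts, $\tau=a\in L$.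

**Step 3: all high-degree terms are series in $F$.** Since $\tau^i\in L$ for $0\le i<m'$, a common denominator gives $0\ne s\in S$ with $s\tau^i\in S$ for these $i$. As $\mathbb R[[\tau]]=\sum_{i<m'}\mathbb R[[\tau^{m'}]]\tau^i$ and $\mathbb R[[\tau^{m'}]]\subset S$, we get $s\,\mathbb R[[\tau]]\subset S$. Multiplying by $F_1^2=F^*(y_1^2)$,
$$F_1^2s\,\mathbb R[[\tau]]\subset F^*(m^2),\qquad\text{i.e. }\ \tau^c\,\mathbb R[[\tau]]\subset F^*(m^2)\ \text{ for }c=\operatorname{ord}(F_1^2s).$$

**Step 4: truncation.** Let $P$ consist of the terms of $F$ of degree $<c$. Then $F-P=\varphi\circ F$ with all $\varphi_j\in m^2$, so $P=(\mathrm{id}-\varphi)\circ F$, and $\mathrm{id}-\varphi$ is a formal diffeomorphism. Hence $f$ is formally equivalent to the polynomial germ $P(t^d)$. $\blacksquare$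

By Lemma 2.3, for $n=1$ every infinitely determined germ is equivalent to a polynomial germ.

## 8. Functions of two variables: truncate the factors, not the function

For $(n,p)=(2,1)$, truncating $f$ itself can fail: $y^2$ agrees to high order with $y^2+x^N$, which is squarefree (as a polynomial in $y$ it has discriminant $-4x^N\ne0$). A left change $l(s)=s\cdot(\text{unit})$ and a right change preserve the multiplicities of factors, so the two are not formally equivalent. The remedy is to truncate the irreducible factors and keep their exponents.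

We recall normalization. Let $k=\mathbb R$ or $\mathbb C$ and let $q\in k[[x,y]]$ be irreducible. The integral closure of $k[[x,y]]/(q)$ in its fraction field is a power series ring $k'[[\sigma]]$, with $k'=\mathbb R$ or $\mathbb C$, and $k'=\mathbb C$ if $k=\mathbb C$. This gives a local homomorphism $\gamma:k[[x,y]]\to k'[[\sigma]]$ with kernel $(q)$, with $\gamma(x),\gamma(y)\in\sigma k'[[\sigma]]$ not both zero, and with $\operatorname{Frac}(k[[x,y]]/q)=k'((\sigma))$. For example, $q=y^2-x^3$ has $\gamma(x)=\sigma^2$, $\gamma(y)=\sigma^3$; over $\mathbb R$, $q=x^2+y^2$ has $k'=\mathbb C$, $\gamma(x)=\sigma$, $\gamma(y)=i\sigma$.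

**Lemma 8.1.** Let $k=\mathbb R$ or $\mathbb C$, let $f_1,\dots,f_r\in m\subset k[[x,y]]$ $(r\ge1)$ be irreducible and pairwise nonassociate, and let $m_i\ge1$. There is $K$ such that for $N\ge K+2$ and all $f_i'\equiv f_i\bmod m^N$ there is a formal diffeomorphism $\rho\equiv\mathrm{id}\bmod m^{N-K}$ with $\big(\prod f_i'^{\,m_i}\big)\circ\rho=\prod f_i^{m_i}$.

**Step 1: the reduced gradient has finite colength.** Let $f=\prod f_i^{m_i}$ and
$$P=\sum_im_i\,\partial_xf_i\prod_{j\ne i}f_j,\qquad Q=\sum_im_i\,\partial_yf_i\prod_{j\ne i}f_j ,$$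
so that $\partial_xf=\big(\prod f_i^{m_i-1}\big)P$ and $\partial_yf=\big(\prod f_i^{m_i-1}\big)Q$. We claim that no irreducible $q$ divides both $P$ and $Q$. If $q\sim f_i$, reduce modulo $f_i$: only the $i$-th summands survive, and $f_i$ is coprime to the other $f_j$, so $f_i\mid\partial_xf_i$ and $f_i\mid\partial_yf_i$, against (O). If $q$ is associate to no $f_i$, then $q\nmid f$. Let $\gamma$ be the normalization of $k[[x,y]]/q$. Since $q\mid\partial_xf,\partial_yf$,
$$\tfrac{d}{d\sigma}\gamma(f)=\gamma(\partial_xf)\,\gamma(x)'+\gamma(\partial_yf)\,\gamma(y)'=0,$$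
so $\gamma(f)$ is constant. Its constant term is $0$, so $\gamma(f)=0$ and $q\mid f$, a contradiction. Hence $P,Q$ have no common irreducible factor, no height-one prime contains $(P,Q)$, and $(P,Q)\supset m^K$ for some $K$.

**Step 2: the same along the homotopy.** Let $h_i=f_i'-f_i\in m^N$, $f_{i,s}=f_i+sh_i$, $f_{(s)}=\prod f_{i,s}^{m_i}$, and let $P_s,Q_s$ be formed from the $f_{i,s}$. Work in $\mathcal R=k[s][[x,y]]$ with $m=(x,y)$. Let $\mathbf M$ be the column of monomials of degree $K$ and write $\mathbf M=\mathcal A\binom PQ$ with a matrix $\mathcal A$ over $k[[x,y]]$. The differences $P-P_s$, $Q-Q_s$ lie in $m^{N-1}\mathcal R\subset m^{K+1}\mathcal R$, so $\binom PQ=\binom{P_s}{Q_s}+\mathcal C\mathbf M$ with entries of $\mathcal C$ in $m\mathcal R$. Hence $(1-\mathcal A\mathcal C)\mathbf M=\mathcal A\binom{P_s}{Q_s}$. The matrix $1-\mathcal{AC}$ is invertible by the geometric series, since $\mathcal R$ is $m$-adically complete. So $m^K\mathcal R\subset(P_s,Q_s)\mathcal R$, and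
$$m^N\mathcal R\subset m^{N-K}(P_s,Q_s)\mathcal R .$$

**Step 3: integrating a vector field.** We look for $X_s=(\xi,\eta)$ that cancels $\partial_sf_{(s)}$. We have
$$\partial_sf_{(s)}=\prod f_{i,s}^{m_i-1}\cdot\sum_im_ih_i\prod_{j\ne i}f_{j,s},$$
and the sum lies in $m^N\mathcal R$. By Step 2 it equals $-(\xi P_s+\eta Q_s)$ with $\xi,\eta\in m^{N-K}\mathcal R$. Multiplying by $\prod f_{i,s}^{m_i-1}$ gives $\xi\,\partial_xf_{(s)}+\eta\,\partial_yf_{(s)}=-\partial_sf_{(s)}$. Solve $\frac{d}{ds}\rho_s=X_s(\rho_s)$, $\rho_0=\mathrm{id}$. As $X_s$ has order $\ge N-K\ge2$ in $(x,y)$, the degree-$d$ part of $X_s(\rho_s)$ involves only parts of $\rho_s$ of degree $<d$, so the equation is solved degree by degree by integrating polynomials in $s$, and $\rho_s\equiv\mathrm{id}\bmod m^{N-K}$. Then $\frac d{ds}(f_{(s)}\circ\rho_s)=0$, and $\rho=\rho_1$ satisfies $f_{(1)}\circ\rho=f_{(0)}=f$. $\square$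

**Proposition 8.2.** Every $0\ne f\in m\subset\mathbb R[[x,y]]$ is of the form $f=g\circ\rho$ with $g$ a real polynomial and $\rho$ a real formal diffeomorphism.

*Proof.* Factor $f=u\prod f_i^{m_i}$ with $u$ a unit. Then $|u|=w^{m_1}$ with a unit $w$ (where $|u|=\pm u$ has positive constant term). Replacing $f_1$ by $wf_1$, we get $f=\pm\prod f_i^{m_i}$. Let $f_i'$ be the truncation of $f_i$ at a high degree and let $\rho_*$ be the diffeomorphism of Lemma 8.1. Then $f=\pm\big(\prod f_i'^{\,m_i}\big)\circ\rho_*$. $\blacksquare$

By Lemma 2.3 every infinitely determined $f\in m_2$ is equivalent to a polynomial germ.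

## 9. Maps of the plane: the Jacobian is not flat

From here on $(n,p)=(2,2)$, $f=(U,V)$ and $J=\det df=U_xV_y-U_yV_x$.

**Proposition 9.1.** If $f\in m_2^2$ is infinitely determined, then $\hat J\ne0$.

Recall that $\hat f\ne0$ by Lemma 2.3. Suppose $\hat J=0$. Call a germ *bad* if there are points $x_k\to0$, $x_k\ne0$, with $J(x_k)=0$ and $dJ(x_k)=0$. For example $(x,y^3)$, with $J=3y^2$, is bad, and $(x,y^2)$, with $J=2y$, is not. Since
$$J(l\circ g\circ r)=J(l)(g\circ r)\cdot J(g)(r)\cdot J(r)$$
and the outer factors do not vanish, badness is invariant under equivalence. We construct flat $h,h'$ with $f+h$ not bad and $f+h'$ bad. Both would be equivalent to $f$, a contradiction.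

**Step 1: a flat $h$ with $f+h$ not bad.** We perturb generically. Let $\psi=e^{-1/|x|^2}$ and $f_a=f+\psi\,\mathcal P_a$, where $\mathcal P_a$, $a\in\mathbb R^{12}$, runs over the pairs of polynomials of degree $\le2$. For $x\ne0$ the map $a\mapsto(\text{2-jet of }f_a\text{ at }x)\in\mathbb R^{12}$ is onto, because $\mathcal P_a\mapsto(\text{2-jet at }x)$ is bijective and multiplication by $\psi$, with $\psi(x)\ne0$, is invertible on 2-jets. Consider the 2-jets with $J=0$, $dJ=0$. Those with $df=0$ form a submanifold of codimension 4. Where $U_x\ne0$, the equations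
$$\begin{aligned}
0=J&=U_xV_y-U_yV_x,\\
0=J_x&=U_{xx}V_y+U_xV_{xy}-U_{xy}V_x-U_yV_{xx},\\
0=J_y&=U_{xy}V_y+U_xV_{yy}-U_{yy}V_x-U_yV_{xy}
\end{aligned}$$
determine successively $V_y$, $V_{xy}$, $V_{yy}$ by the other jet coordinates; so they define a submanifold of codimension 3. The other first derivatives are treated alike, interchanging $x,y$ or $U,V$. The map $(x,a)\mapsto(\text{2-jet of }f_a\text{ at }x)$, $x\ne0$, is a submersion, so the preimages of these submanifolds have dimension at most $14-3=11$. Their projections to $\mathbb R^{12}$ have measure zero. For almost every $a$, then, $f_a$ has no point $x\ne0$ with $J=0$, $dJ=0$. Take $h=\psi\mathcal P_a$ for such an $a$.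

**Step 2: a flat $h'$ with $f+h'$ bad.** We force the bad points one by one; this is possible with flat corrections because $J$ is flat. Permuting coordinates, assume $\hat U_x\ne0$. Choose a vector $v$, $|v|=1$, at which the leading form of $\hat U_x$ does not vanish. With $x_k=2^{-k}v$ we get $|U_x(x_k)|\ge c|x_k|^N$ for large $k$, with some $c>0$ and $N$. Near $x_k$ add to $V$ the function $\alpha Y+\beta XY+\frac12\gamma Y^2$, where $(X,Y)=(x,y)-x_k$. This changes $V_y,V_{xy},V_{yy}$ at $x_k$ by $\alpha,\beta,\gamma$ and leaves $V_x,V_{xx}$ there unchanged. So the new values of $J,J_x,J_y$ at $x_k$ are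
$$J+U_x\alpha,\qquad J_x+U_{xx}\alpha+U_x\beta,\qquad J_y+U_{xy}\alpha+U_x\gamma-U_y\beta .$$
Choose $\alpha_k,\beta_k,\gamma_k$ in turn to make them $0$. As $J$ is flat and $|U_x(x_k)|\ge c|x_k|^N$, these numbers are $O(|x_k|^{M'})$ for every $M'$. Multiply each correction by a bump function that equals $1$ near $x_k$, has support in the disk of radius $|x_k|/8$ about $x_k$, and is a rescaling by $|x_k|$ of a fixed function. These disks are disjoint, since $|x_k-x_{k+1}|=2^{-k-1}>2^{-k}(\frac18+\frac1{16})$. Each derivative of the $k$-th term is $O(|x_k|^{M'})$ for every $M'$, so the sum over large $k$ is a flat germ $h'$, and $f+h'$ is bad. $\blacksquare$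

By Lemma 2.3 and Proposition 9.1 the case $(2,2)$ follows from the next statement, whose proof occupies the remaining sections.

**Proposition 9.2.** Let $f=(U,V)$ with $U,V\in m\subset\mathbb R[[x,y]]$ and $J\ne0$. Then $f$ is formally equivalent to a convergent germ.

If $J$ is a unit, $f$ is a formal diffeomorphism, hence equivalent to the identity. **From now on $J$ is a nonunit.**

## 10. Perturbations divisible by the square of the Jacobian

Put $A=\mathbb C[[x,y]]$. One kind of perturbation can be removed at once.

**Lemma 10.1.** Let $\mu\in mA^2$. There is $\kappa\in mA^2$ with $\operatorname{ord}\kappa=\operatorname{ord}\mu$ and $f\big(\mathrm{id}+J\operatorname{adj}(df)\kappa\big)=f+J^2\mu$.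

*Proof.* Put $\Delta=J\operatorname{adj}(df)\kappa$ with $\kappa$ unknown. Then $df\,\Delta=J^2\kappa$, and every Taylor term of degree $\ge2$ in $\Delta$ is divisible by $J^2$. So the left side is $f+J^2\kappa+J^2Q(x,y,\kappa)$, with $Q$ a power series of order $\ge2$ in $\kappa$. The equation $\kappa+Q(x,y,\kappa)=\mu$ is solved by the formal implicit function theorem, and $\operatorname{ord}\kappa=\operatorname{ord}\mu$. $\square$

As $J,\kappa\in m$, the map $\mathrm{id}+J\operatorname{adj}(df)\kappa$ is a formal diffeomorphism.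

The first idea is then to truncate $f$ at a high degree. The truncation error has high order, but it need not be divisible by $J^2$, and this matters. Take $f=(x,y^2)$, $J=2y$, and $f'=(x,y^2+x^N)$. An equation $f\circ R=f'$ would make $y^2+x^N$ a square, but it is squarefree. What changed is the image of the critical curve $y=0$: it was $v=0$ and became $v=u^N$. In this example a target change repairs it. In general we first straighten the images of the critical curves to a polynomial curve $\delta=0$ by a target change (Section 11), then approximate $f$ by a convergent $f'$ for which the relations between $f$, $\delta$ and the critical curves hold exactly (Section 12). We then show that $f'$ agrees with $f$, up to a source change, on a thickening of each critical curve (Sections 13 and 14). The difference is then divisible by $J^2$, and Lemma 10.1 finishes.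

## 11. Thickened critical curves and the two ways they are mapped

**Step 1: $f^*$ is injective.** We shall need that $h(f)\ne0$ for $0\ne h\in\mathbb C[[u,v]]$. Otherwise take such an $h\ne0$ with $h(f)=0$ of minimal order; $\operatorname{ord}h\ge1$, since $h(f)$ has constant term $h(0)$. Differentiating $h(f)=0$ gives $(h_u(f),h_v(f))\,df=0$, and $J\ne0$ gives $h_u(f)=h_v(f)=0$. By (O) one of $h_u,h_v$ is nonzero of order $\operatorname{ord}h-1$, contradicting minimality.

**Step 2: thickenings.** We parametrize a neighborhood of order $M$ of each critical curve. Let $J\sim\prod_{i\in\mathcal I}q_i^{j_i}$ with the $q_i$ irreducible in $A$ and pairwise nonassociate, and put $M=2\max j_i+1$. Let $\gamma_i:A\to\mathbb C[[\sigma]]$ be the normalization of $A/q_i$, and write also $\gamma_i(\sigma)=(\gamma_i(x),\gamma_i(y))$. Since $\gamma_i(x),\gamma_i(y)\in\sigma\mathbb C[[\sigma]]$ are not both $0$, we can choose constants $(a_i,b_i)\in\mathbb C^2$ with $\gamma_i(x)'b_i-\gamma_i(y)'a_i\ne0$. Set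
$$\Phi_i(\sigma,z)=\gamma_i(\sigma)+z(a_i,b_i),\qquad S=\mathbb C[[\sigma]][z]/(z^M)\ \subset\ S_\sigma=\mathbb C((\sigma))[z]/(z^M).$$
As $z$ is nilpotent, an element of $S_\sigma$ is a unit if and only if its value at $z=0$ is nonzero. For $q_i=y$ one can take $\Phi_i(\sigma,z)=(\sigma,z)$, and then $S=\mathbb C[[x,y]]/(y^M)$.

Since $\gamma_i(q_i)=0$, we have $q_i\circ\Phi_i=z\,g_i$ with $g_i\in\mathbb C[[\sigma,z]]$, and
$$g_i(\sigma,0)=(a_i\partial_xq_i+b_i\partial_yq_i)(\gamma_i)\ne0 .$$
Indeed, by (O) the covector $dq_i(\gamma_i)$ is nonzero; it annihilates $\gamma_i'$, because $q_i(\gamma_i)=0$; so it does not annihilate $(a_i,b_i)$, which is independent of $\gamma_i'$ over $\mathbb C((\sigma))$. If $w=q_i^kw'$ with $q_i\nmid w'$, then $w\circ\Phi_i=z^kg_i^k\,(w'\circ\Phi_i)$ with $g_i$ and $w'\circ\Phi_i$ nonzero at $z=0$. Hence for $w\in A$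
$$w\circ\Phi_i=0\ \text{in }S\iff q_i^M\mid w,\tag{11.1}$$
and $w\circ\Phi_i$ is a unit of $S_\sigma$ if and only if $q_i\nmid w$. So $\Phi_i^*$ extends to a homomorphism $A_{(q_i)}\to S_\sigma$, whose reduction at $z=0$ is (the extension of) $\gamma_i$. Finally, if $w\in m^n$ with $n\ge M$, then $w\circ\Phi_i$ consists of terms $\sigma^az^b$ with $a+b\ge n$, $b<M$; so
$$w\in m^n\ \Longrightarrow\ w\circ\Phi_i\in\sigma^{n-M}S.\tag{11.2}$$

**Definition.** The curve $q_i$ is *contracted* if $\gamma_i(U)=\gamma_i(V)=0$, that is, $q_i\mid U$ and $q_i\mid V$.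

For $(x,y^2)$ the curve $q=y$ is noncontracted; for $(x,xy)$, with $J=x$, the curve $q=x$ is contracted.

**Step 3: images of noncontracted curves, made polynomial.** For noncontracted $q_i$ let
$$\mathfrak p_i=\{h\in\mathbb C[[u,v]]:q_i\mid h(f)\}=\ker(\gamma_i\circ f^*),$$
a prime ideal. It is not $(u,v)$, as $q_i$ is noncontracted. It is not $0$: say $\gamma_i(U)\ne0$ (the case $\gamma_i(V)\neq0$ is the same). Then $\mathbb C[[\sigma]]$ is a finite module over $\mathbb C[[\gamma_i(U)]]$, so $\gamma_i(V)$ satisfies a monic equation over that ring, which gives a nonzero element of $\mathfrak p_i$. Thus $\mathfrak p_i=(\delta_i)$ has height one. Since $J$ is real, complex conjugation of coefficients permutes the $q_i$ up to units. Since $f$ is real, it carries noncontracted curves to noncontracted curves and permutes the $\mathfrak p_i$. The intersection of the $\mathfrak p_i$ is generated by the product $\delta$ of the distinct $\delta_i$, which is squarefree, and $\bar\delta=e\delta$ with a unit $e$. Now $c\delta+\bar c\bar\delta=(c+\bar ce)\delta$ is real,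 and $c+\bar ce$ is a unit for $c=1$ or for $c=i$ (the first fails only if $e(0)=-1$, the second only if $e(0)=1$). So $\delta$ may be taken real. If every $q_i$ is contracted, put $\delta=1$. Otherwise Proposition 8.2 gives $\delta=g\circ\rho_0$ with $g$ a real polynomial and $\rho_0$ a real formal diffeomorphism of the target. Replace $f$ by $\rho_0\circ f$. This multiplies $J$ by a unit, leaves the $q_i,\gamma_i$ and the contracted curves unchanged, and replaces $\delta_i,\delta$ by $\delta_i\circ\rho_0^{-1}$, $\delta\circ\rho_0^{-1}=g$. So **we may assume that $\delta$ is a real polynomial**.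

For $(x,y^2)$ we have $\delta=v$.

**Step 4: an auxiliary linear form.** We want a second function that, together with $\delta$, separates points near the image curves. No $\delta_i$ divides both $\delta_u$ and $\delta_v$: writing $\delta=\delta_i\varepsilon$ with $\delta_i\nmid\varepsilon$, we have $\delta_u\equiv(\delta_i)_u\varepsilon$ and $\delta_v\equiv(\delta_i)_v\varepsilon\bmod\delta_i$, and (O) applies to $\delta_i$. For each noncontracted $i$, the real pairs $(c_1,c_2)$ with $c_1\delta_v-c_2\delta_u\in(\delta_i)$ form a proper subspace of $\mathbb R^2$, and so do those with $c_1\gamma_i(U)+c_2\gamma_i(V)=0$. So we can choose $(c_1,c_2)\in\mathbb R^2\setminus\{0\}$ such that, with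
$$\tau=c_1u+c_2v,\qquad\delta_*=c_1\delta_v-c_2\delta_u ,$$
we have $\gamma_i(\delta_*(f))\ne0$ and $\gamma_i(\tau(f))\ne0$ for all noncontracted $i$. As $\gamma_i(\tau(f))\in\sigma\mathbb C[[\sigma]]$, it is nonconstant.

**Step 5: structure of $f$ along a noncontracted curve.** Since $\delta(f)\ne0$ by Step 1 and $q_i\mid\delta(f)$, we have $\delta(f)=q_i^{e_i}B_i$ with $e_i\ge1$, $q_i\nmid B_i$. Put in $S_\sigma$
$$\alpha_i=\tau(f)\circ\Phi_i,\qquad\mathfrak b_i=g_i^{e_i}\,(B_i\circ\Phi_i),\qquad\text{so that}\quad\delta(f)\circ\Phi_i=z^{e_i}\mathfrak b_i .$$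

**Step 6: structure of $f$ along a contracted curve.** Let $q=q_i$ be contracted. We factor $f$ through a map that does not contract $q$, by successive divisions. Starting from $(U_0,V_0)=(U,V)$ we construct pairs $(U_k,V_k)$ of elements of $qA_{(q)}$; let $J_k\in A_{(q)}$ be their Jacobian determinant with respect to $(x,y)$.

- If $\operatorname{ord}_qU_k\le\operatorname{ord}_qV_k$, let $w=V_k/U_k\in A_{(q)}$, with residue $\bar w\in A_{(q)}/qA_{(q)}=\mathbb C((\sigma))$. If $\bar w\notin\mathbb C$, stop. If $\bar w\in\mathbb C$, put $(U_{k+1},V_{k+1})=(U_k,\,w-\bar w)$. From $V_k=U_kw$ we get $J_k=U_kJ_{k+1}$.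
- If $\operatorname{ord}_qU_k>\operatorname{ord}_qV_k$, put $(U_{k+1},V_{k+1})=(U_k/V_k,\,V_k)$. Then $J_k=V_kJ_{k+1}$.

As $J_0=J\ne0$, all $J_k\ne0$, so no $U_k$ or $V_k$ is $0$. The integer $\operatorname{ord}_qJ_k\ge0$ strictly decreases, so the process stops. At the end put $\alpha=V_k/U_k$, which has nonconstant residue, $\beta=U_k$, and $e_i=\operatorname{ord}_q\beta\ge1$. Going back, $(U_k,V_k)=(\beta,\alpha\beta)$, and each step backwards is $(U_{k+1},V_{k+1})\mapsto(U_{k+1},U_{k+1}(V_{k+1}+\bar w))$ or $\mapsto(U_{k+1}V_{k+1},V_{k+1})$. So $f=\Psi_i(\alpha,\beta)$ with a polynomial map $\Psi_i$ over $\mathbb C$.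

For instance, for $f=(x,x^2y)$, $J=x^2$, $q=x$: first $w=xy$ has residue $0$, giving $(x,xy)$ with Jacobian $x$; then $w=y$ has nonconstant residue. So $\alpha=y$, $\beta=x$, $\Psi(\alpha,\beta)=(\beta,\alpha\beta^2)$.

With a common denominator write $\alpha=A_1/A_0$, $\beta=q_i^{e_i}B_i/A_0$, where $A_0,A_1,B_i\in A$, $q_i\nmid A_0$, $q_i\nmid B_i$ (the index $i$ is suppressed on $A_0,A_1$). Put in $S_\sigma$
$$\alpha_i=\alpha\circ\Phi_i,\qquad\mathfrak b_i=g_i^{e_i}\,(B_i/A_0)\circ\Phi_i,\qquad\text{so that}\quad\beta\circ\Phi_i=z^{e_i}\mathfrak b_i .$$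

In both cases, by construction,
$$\partial_\sigma\alpha_i(\sigma,0)\ne0,\qquad\mathfrak b_i(\sigma,0)\ne0.\tag{11.3}$$

## 12. A convergent germ with the same critical equations

**Step 1: approximation.** The following are polynomial equations with constant coefficients in the unknowns $f$, $q_i,B_i$ and, for each contracted $i$, $A_0,A_1$:
$$\delta(f)=q_i^{e_i}B_i\ \ (q_i\text{ noncontracted}),\qquad A_0^D\big(f-\Psi_i(A_1/A_0,\;q_i^{e_i}B_i/A_0)\big)=0\ \ (q_i\text{ contracted}),$$
with $D$ so large that denominators disappear. It was to have $\delta(f)$ polynomial in $f$ that we made $\delta$ a polynomial. Taking real and imaginary parts of the unknowns $q_i,B_i,A_0,A_1$ and of the equations, $f$ being real, we get a real polynomial system with a formal solution. We now use M. Artin's theorem (*On the solutions of analytic equations*, Invent. Math. 5 (1968)): a formal solution of such a system can be approximated to any order by convergent solutions. So for every $N_0$ there is a convergent solution $f',q_i',B_i',A_0',A_1'$, congruent to the formal one modulo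 $m^{N_0}$, and $f'$ is real and convergent.

**Convention.** The data $f,q_i,\gamma_i,\Phi_i,\delta,\tau,B_i,A_0,A_1,\dots$ are fixed. An order is *large* if it is bounded below by a quantity that tends to $\infty$ with $N_0$ and depends only on $N_0$ and the fixed data. Two series are *close* if their difference has large order. Sums and products of close series are close; if $w''$ is close to $w$ and $R$ is close to $\mathrm{id}$, then $w''\circ R$ is close to $w$. Only finitely many requirements "large enough" will be made. The aim is: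

*for $N_0$ large enough, $f=f'\circ R$ with a real formal diffeomorphism $R$.* $\qquad(12.1)$

**Step 2: restoring the original $q_i$.** The convergent solution has different curves $q_i'$; we move them back. Lemma 8.1 over $\mathbb C$, with all exponents $1$, gives a formal diffeomorphism $\rho_1$ close to $\mathrm{id}$ with
$$\prod_i(q_i'\circ\rho_1)=\prod_iq_i .$$
The left side is a product of $|\mathcal I|$ nonunits and the right side of $|\mathcal I|$ irreducibles. So each $q_i'\circ\rho_1$ is irreducible and $q_i'\circ\rho_1\sim q_{\pi(i)}$ for a permutation $\pi$. As $q_i'\circ\rho_1$ is close to $q_i$ and is killed by $\gamma_{\pi(i)}$, the series $\gamma_{\pi(i)}(q_i)$ has large order. For $j\ne i$ the order of $\gamma_j(q_i)\ne0$ is fixed and finite. Hence $\pi(i)=i$, and $q_i'\circ\rho_1=u_iq_i$ with units $u_i$. Put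
$$f''=f'\circ\rho_1,\quad B_i''=u_i^{e_i}\,(B_i'\circ\rho_1),\quad A_0''=A_0'\circ\rho_1,\quad A_1''=A_1'\circ\rho_1 .$$
Composing the equations with $\rho_1$, we see that they hold for $f'',q_i,B_i'',A_0'',A_1''$ with the original $q_i$. Clearly $f'',A_0'',A_1''$ are close to $f,A_0,A_1$. Also $q_i^{e_i}B_i''=(q_i'\circ\rho_1)^{e_i}(B_i'\circ\rho_1)$ is close to $q_i^{e_i}B_i$; as $\operatorname{ord}$ is a valuation, $B_i''$ is close to $B_i$.

**Step 3: closeness on the thickenings.** Define $\alpha_i'',\mathfrak b_i''\in S_\sigma$ from the doubly primed data as in Section 11. We claim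
$$\alpha_i''-\alpha_i,\ \ \mathfrak b_i''-\mathfrak b_i\ \in\ \sigma^nS,\qquad n\text{ large}.\tag{12.2}$$
For series without denominators this is (11.2). If $q_i$ is contracted, $A_0\circ\Phi_i$ is a unit of $S_\sigma$ with inverse in $\sigma^{-k}S$ for a fixed $k$. By (11.2), $A_0''\circ\Phi_i\in(A_0\circ\Phi_i)(1+\sigma^{n-k}S)$ with $n$ large, so it too is a unit with inverse in $\sigma^{-k}S$; in particular $q_i\nmid A_0''$. So the quotients are defined, and (12.2) follows by writing differences of fractions over a common denominator. Moreover, for contracted $q_i$ the equation with $A_0''\ne0$ gives $f''=\Psi_i(A_1''/A_0'',q_i^{e_i}B_i''/A_0'')$ in $A_{(q_i)}$, so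
$$f''\circ\Phi_i=\Psi_i(\alpha_i'',z^{e_i}\mathfrak b_i'');\qquad\text{for noncontracted }q_i:\quad\delta(f'')\circ\Phi_i=z^{e_i}\mathfrak b_i'' .\tag{12.3}$$

## 13. Matching $f$ and $f''$ on each thickened curve

We look for a substitution of $(\sigma,z)$ that carries $(\alpha_i,z^{e_i}\mathfrak b_i)$ to $(\alpha_i'',z^{e_i}\mathfrak b_i'')$. The condition (11.3) says that $(\alpha_i,\mathfrak b_i)$ is nondegenerate enough for Newton-type iteration.

**Lemma 13.1.** Let $\alpha,\mathfrak b\in S_\sigma$ with $\partial_\sigma\alpha(\sigma,0)\ne0$, $\mathfrak b(\sigma,0)\ne0$, and let $e\ge1$. There is $c_0$ such that for all large $n$ and all $\alpha'',\mathfrak b''$ with $\alpha''-\alpha,\ \mathfrak b''-\mathfrak b\in\sigma^nS$ there are $\xi,\zeta\in\sigma^{n-c_0}S$ with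
$$\alpha(\sigma+\xi,\,z(1+\zeta))=\alpha'',\qquad(1+\zeta)^e\,\mathfrak b(\sigma+\xi,\,z(1+\zeta))=\mathfrak b'' .$$

*Proof.* Let $\xi,\zeta\in\sigma^2S$. Then $\sigma+\xi=\sigma(1+\xi/\sigma)$ with $\xi/\sigma\in\sigma S$, and $(z(1+\zeta))^M=0$. So the substitution $(\sigma,z)\mapsto(\sigma+\xi,z(1+\zeta))$ is a well-defined ring endomorphism of $S_\sigma$ preserving $S$. On monomials,
$$(\sigma+\xi)^j\,(z(1+\zeta))^l=\sum_{\kappa,\lambda}\binom j\kappa\binom l\lambda\sigma^{j-\kappa}z^l\,\xi^\kappa\zeta^\lambda .$$
Hence $\alpha(\sigma+\xi,z(1+\zeta))=\sum_{\kappa,\lambda}(D_{\kappa\lambda}\alpha)\,\xi^\kappa\zeta^\lambda$, where $D_{\kappa\lambda}=\frac1{\kappa!\lambda!}\partial_\sigma^\kappa z^\lambda\partial_z^\lambda$ is well defined on $S_\sigma$ (it does not lower the $z$-degree), vanishes for $\lambda\ge M$, and maps $\sigma^{-d}S$ into $\sigma^{-d-\kappa}S$. So the two equations read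
$$E_0+E_1\omega+Q(\omega)=0,\qquad\omega=\binom\xi\zeta,\qquad E_0=\binom{\alpha-\alpha''}{\mathfrak b-\mathfrak b''},\qquad E_1=\begin{pmatrix}\alpha_\sigma&z\alpha_z\\\mathfrak b_\sigma&e\mathfrak b+z\mathfrak b_z\end{pmatrix},$$
where $Q$ collects the terms with $\kappa+\lambda\ge2$. If $\alpha,\mathfrak b\in\sigma^{-d}S$ with $d\ge0$, the coefficient of $\xi^\kappa\zeta^\lambda$ lies in $\sigma^{-d-\kappa}S$. Since $\det E_1|_{z=0}=e\,\alpha_\sigma\mathfrak b|_{z=0}\ne0$, the matrix $E_1$ is invertible over $S_\sigma$, and $E_1^{-1}$ has entries in $\sigma^{-k}S$ for some $k\ge0$.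

We estimate $Q$. Let $\omega,\omega'\in(\sigma^\nu S)^2$ with $\nu\ge2$ and $\omega-\omega'\in(\sigma^{\nu'}S)^2$. The difference of the monomials $\xi^\kappa\zeta^\lambda$ at $\omega$ and $\omega'$ lies in $\sigma^{\nu(\kappa+\lambda-1)+\nu'}S$, and for $\kappa+\lambda\ge2$
$$-\kappa+\nu(\kappa+\lambda-1)\ \ge\ (\nu-1)(\kappa+\lambda-1)-1\ \ge\ \nu-2 .$$
Hence $Q(\omega)-Q(\omega')\in(\sigma^{-d-2+\nu+\nu'}S)^2$. Now let $n>2k+d+4$ and $\nu=n-k$, so $\nu\ge2$. The map $\omega\mapsto-E_1^{-1}(E_0+Q(\omega))$ sends $(\sigma^{n-k}S)^2$ into itself: $E_1^{-1}E_0\in(\sigma^{n-k}S)^2$, and taking $\omega'=0$, $\nu'=\nu$ we get $E_1^{-1}Q(\omega)\in(\sigma^{2(n-k)-k-d-2}S)^2\subset(\sigma^{n-k}S)^2$. It sends differences in $\sigma^{\nu'}S$ to differences in $\sigma^{\nu'+(n-2k-d-2)}S$, so it is a $\sigma$-adic contraction. Its fixed point is the required solution, with $c_0=k$. $\square$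

By (11.3) and (12.2) we can apply Lemma 13.1 for each $i\in\mathcal I$, with $e=e_i$. Let $\psi_i:(\sigma,z)\mapsto(\sigma+\xi_i,z(1+\zeta_i))$ be the resulting substitution, and put
$$\eta_i=\Phi_i\circ\psi_i-\Phi_i=\gamma_i(\sigma+\xi_i)-\gamma_i(\sigma)+z\zeta_i(a_i,b_i)\ \in\ (\sigma^{n'}S)^2,\qquad n'\text{ large}.$$

**Claim 13.2.** In $S^2$,
$$f(\Phi_i+\eta_i)=f''\circ\Phi_i .\tag{13.1}$$

*Proof, contracted case.* The substitution $\psi_i$ is a ring homomorphism, and $f\circ\Phi_i=\Psi_i(\alpha_i,z^{e_i}\mathfrak b_i)$. By Lemma 13.1, $\alpha_i\circ\psi_i=\alpha_i''$ and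
$$(z^{e_i}\mathfrak b_i)\circ\psi_i=z^{e_i}(1+\zeta_i)^{e_i}\,(\mathfrak b_i\circ\psi_i)=z^{e_i}\mathfrak b_i'' .$$
With (12.3), $f(\Phi_i\circ\psi_i)=\Psi_i(\alpha_i'',z^{e_i}\mathfrak b_i'')=f''\circ\Phi_i$.

*Noncontracted case.* Put $G=f(\Phi_i\circ\psi_i)$ and $G''=f''\circ\Phi_i$. Then $\tau(G)=\alpha_i\circ\psi_i=\alpha_i''=\tau(G'')$, and, with (12.3), $\delta(G)=(z^{e_i}\mathfrak b_i)\circ\psi_i=z^{e_i}\mathfrak b_i''=\delta(G'')$. The first equality gives
$$G=G''+\nu\cdot(-c_2,c_1),\qquad\nu\in\sigma^{n''}S,\quad n''\text{ large},$$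
because $G-G''=\big(f(\Phi_i+\eta_i)-f(\Phi_i)\big)-(f''-f)\circ\Phi_i$. Expanding the polynomial $\delta$, the second equality gives
$$0=\delta(G)-\delta(G'')=\nu\,\big(\delta_*(G'')+\nu w\big),\qquad w\in S .$$
At $z=0$ the factor in parentheses is $\sigma$-adically close to $\gamma_i(\delta_*(f))\ne0$. So it is a unit of $S_\sigma$, and $\nu=0$. $\square$

## 14. Gluing the matches, and removing the rest

The corrections $\eta_i$ live on separate thickened curves. We need one pair of series in $A$ that induces all of them.

**Lemma 14.1.** There is $c$ such that for all $k\ge0$ every element of $\prod_{i\in\mathcal I}\sigma^{c(k+1)}S$ is of the form $(\eta\circ\Phi_i)_{i\in\mathcal I}$ with $\eta\in m^k$.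

*Proof.* Let $T=\prod_{i\in\mathcal I}S$ and $A'=A/\big(\prod q_i^M\big)$. By (11.1), $w\mapsto(w\circ\Phi_i)_i$ induces an injection $A'\subset T$.

First we show that $T$ lies in a localization of $A'$. Choose a linear form $s\in m$ with $\gamma_i(s)\ne0$ for all $i$; this avoids finitely many proper subspaces. The primes of $A'$ are the $(q_i)$ and $m$, and those not containing $s$ are the $(q_i)$. So $A'_s$ is a Noetherian ring with finitely many primes, all maximal; it is Artinian and the product of its localizations:
$$A'_s=\prod_iA_{(q_i)}/q_i^MA_{(q_i)} .$$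
The map $A_{(q_i)}/q_i^M\to S_\sigma$ induced by $\Phi_i$ is bijective. Indeed, filter both sides by powers of $q_i$ and of $z$; on graded pieces it is $q_i^kw\mapsto z^kg_i(\sigma,0)^k\gamma_i(w)$, which is bijective because $g_i(\sigma,0)\ne0$ and $\gamma_i$ identifies $A_{(q_i)}/q_iA_{(q_i)}$ with $\mathbb C((\sigma))$. Hence $T\subset\prod_iS_\sigma=A'_s$.

Next, $T$ is a finite $A$-module. Each $s\circ\Phi_i$ is a unit of $S_\sigma$, so there is $c_1\ge1$ with $\sigma^{c_1}S\subset(s\circ\Phi_i)S$ for all $i$. Therefore $mT\supset sT\supset\prod_i\sigma^{c_1}S$, and $T/mT$ is finite-dimensional. Also $m^kS\subset(\sigma,z)^kS$, so $T$ is $m$-adically separated. As $A$ is complete, $T$ is generated by finitely many elements, namely lifts of a basis of $T/mT$.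

Each of the finitely many generators lies in $A'_s$, so $s^hT\subset A'$ for some $h$. Then $s^{h+k}T\subset s^kA'$, which is contained in the image of $m^k$. On the other hand $\sigma^{c_1(h+k)}S\subset(s\circ\Phi_i)^{h+k}S$. So every element of $\prod_i\sigma^{c_1(h+k)}S$ comes from $m^k$. Take $c=c_1(h+1)$; then $c(k+1)\ge c_1(h+k)$. $\square$

**Step 1: one diffeomorphism matching on all curves.** By Lemma 14.1 there is $\eta\in A^2$ of large order with $\eta\circ\Phi_i=\eta_i$ in $S^2$ for all $i$. Put $\rho_2=\mathrm{id}+\eta$ and $\varepsilon=f''-f\circ\rho_2$. Then $\varepsilon$ has large order, and $(f\circ\rho_2)\circ\Phi_i=f(\Phi_i+\eta_i)=f''\circ\Phi_i$ by (13.1). So $\varepsilon\circ\Phi_i=0$ for all $i$, and by (11.1)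
$$\varepsilon\in\big(\textstyle\prod q_i^M\big)A^2 .$$

**Step 2: divisibility by $J^2$.** We transport $\varepsilon$ by $\rho_2^{-1}$; for this we need that $\rho_2$ preserves the curves. In $S$ we have $q_i\circ\rho_2\circ\Phi_i=q_i(\Phi_i\circ\psi_i)=(zg_i)\circ\psi_i\in zS$, so $\gamma_i(q_i\circ\rho_2)=0$ and $q_i\mid q_i\circ\rho_2$. Both have the same order, so $q_i\circ\rho_2\sim q_i$, and also $q_i\circ\rho_2^{-1}\sim q_i$. Hence
$$\varepsilon':=\varepsilon\circ\rho_2^{-1}=f''\circ\rho_2^{-1}-f\ \in\ \big(\textstyle\prod q_i^M\big)A^2 .$$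
As $M\ge2j_i+1$ for all $i$, $\varepsilon'=J^2\mu$ with $\mu\in mA^2$, and $\mu$ has large order because $\operatorname{ord}\mu=\operatorname{ord}\varepsilon'-2\operatorname{ord}J$. So $f''\circ\rho_2^{-1}=f+J^2\mu$.

**Step 3: removing $J^2\mu$.** By Lemma 10.1 there is $\rho_3=\mathrm{id}+J\operatorname{adj}(df)\kappa$, close to $\mathrm{id}$, with $f\circ\rho_3=f+J^2\mu=f''\circ\rho_2^{-1}$. So $f\circ\rho_3\circ\rho_2=f''=f'\circ\rho_1$, that is,
$$f=f'\circ R,\qquad R=\rho_1\circ\rho_2^{-1}\circ\rho_3^{-1},$$
where $R$ is a complex formal diffeomorphism and $R-\mathrm{id}$ has large order.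

**Step 4: $R$ is real.** This is needed because the equivalence must be real. As $f$ and $f'$ are real, conjugating coefficients gives $f'\circ\bar R=f=f'\circ R$. Let $\bar R\circ R^{-1}=\mathrm{id}+\zeta$; then $f'(\mathrm{id}+\zeta)=f'$. Suppose $\zeta\ne0$ and let $a=\operatorname{ord}\zeta$, which is large. Let $J'=\det df'$. It is close to $J$, so $\operatorname{ord}J'=\operatorname{ord}J$. By Taylor expansion $df'\,\zeta$ has all entries in $m^{2a}$. Multiplying by $\operatorname{adj}(df')$ we get $J'\zeta\in(m^{2a})^2$, so $\operatorname{ord}J+a\ge2a$ and $a\le\operatorname{ord}J$. For $N_0$ large enough this is false. So $\zeta=0$ and $R=\bar R$, which proves (12.1).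

**Step 5: conclusion.** The germ called $f$ since Step 3 of Section 11 is $\rho_0\circ f_{\mathrm{orig}}$ for the original $f_{\mathrm{orig}}$ of Proposition 9.2, with $\rho_0$ a real formal diffeomorphism (the identity if all curves are contracted). Thus $f_{\mathrm{orig}}=\rho_0^{-1}\circ f'\circ R$ with $f'$ real and convergent and $\rho_0,R$ real formal diffeomorphisms. This proves Proposition 9.2. With Proposition 9.1 and Lemma 2.3, every infinitely determined $f\in m_2^2$ is equivalent to an analytic germ. Together with Propositions 5.1, 6.1, 7.1 and 8.2 this proves Theorem 1.1. $\blacksquare$
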